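\title{Every closed orientable 3-manifold carries a V-Anosov flow with two thorns}

\begin{abstract}
A V-Anosov flow on a closed 3-manifold is a singular Anosov flow whose singular orbits all have one prong. We prove that every closed connected orientable 3-manifold $M$ carries a V-Anosov flow with exactly two singular orbits, which is the quotient of a smooth Anosov flow by a smooth involution, and that any given tame link in $M$ can be realized by regular closed orbits of such a flow. The flows are obtained from suspensions of linear maps of the pillowcase $T^2/\pm1$ by Dehn surgery along closed orbits. The proof has two parts: a smooth surgery whose twist is spread over a logarithmically long annulus, so that hyperbolicity survives, and the realization of every framed braid by periodic orbits framed by their unstable direction.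
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Singular Anosov flows and thorns}

A smooth flow $\varphi_t$ on a closed 3-manifold, generated by a nonvanishing vector field $X$, is \emph{Anosov} if the tangent bundle splits continuously and invariantly as $\mathbb RX\oplus E^s\oplus E^u$ with line fields $E^s,E^u$ such that, for a Riemannian norm and constants $C,c>0$,
\[
|D\varphi_tY|\le Ce^{-ct}|Y|\quad(Y\in E^s),\qquad |D\varphi_{-t}Y|\le Ce^{-ct}|Y|\quad(Y\in E^u),\qquad t\ge0 .
\]
Such a flow has two transverse invariant 2-dimensional foliations, and this restricts the manifold: not every closed 3-manifold admits an Anosov flow, and $S^3$ admits none. One enlarges the class of flows by letting the foliations be singular along finitely many closed orbits.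

The local models come from the linear saddle $G(x,y)=(\mu x,\mu^{-1}y)$, $\mu>1$, on $\mathbb R^2=\mathbb C$. Its stable set $\{x=0\}$ and its unstable set $\{y=0\}$ each consist of two rays at $0$, called \emph{prongs}. Let $G_1$ be the map induced by $G$ on $\mathbb C/(z\sim-z)\cong\mathbb C$; it has one stable and one unstable prong. For $k\ge3$ let $G_k$ be the lift of $G_1$ under the branched cover $z\mapsto z^k$ that preserves each prong; it has $k$ stable and $k$ unstable prongs, which alternate around $0$. The foliations of $\mathbb C$ by the lines $x=\mathrm{const}$ and $y=\mathrm{const}$ induce singular foliations invariant under $G_k$. A closed orbit of a continuous flow is a \emph{$k$-prong singular orbit} if, on a neighborhood of it, the flow is topologically orbit equivalent to the suspension of $\varrho\circ G_k$ near the orbit of $0$, where $\varrho$ is a rotation of order dividing $k$ that permutes the prongs.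

\begin{definition}\label{def:sing}
A continuous flow $\varphi$ on a closed orientable 3-manifold $M$ is a \emph{singular Anosov flow} if there is a finite, possibly empty, set $S$ of closed orbits such that:
\begin{enumerate}
\item[(i)] $\varphi$ is $C^1$ on $M\setminus S$;
\item[(ii)] there are two transverse 2-dimensional foliations $\mathcal W^s,\mathcal W^u$ of $M$, singular exactly along $S$, whose leaves are unions of orbits and intersect along orbits;
\item[(iii)] near each $\gamma\in S$, the flow and the pair $(\mathcal W^s,\mathcal W^u)$ have the $k$-prong model for some $k=k(\gamma)\in\{1\}\cup\{3,4,5,\dots\}$;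
\item[(iv)] forward orbits in a common leaf of $\mathcal W^s$, and backward orbits in a common leaf of $\mathcal W^u$, are exponentially asymptotic, with uniform constants.
\end{enumerate}
A 1-prong singular orbit is a \emph{thorn}. A \emph{V-Anosov flow} is a singular Anosov flow all of whose singular orbits, if any, are thorns. Closed orbits not in $S$ are \emph{regular}.
\end{definition}

Thorns play a special part among the singular orbits. A regular orbit has two prongs of each kind, and the cover $z\mapsto z^d$ turns $k$ prongs into $dk$ prongs. Since $dk=2$ with $k\neq2$ forces $k=1$ and $d=2$, thorns are exactly the singular orbits that a local branched cover makes regular. So a V-Anosov flow is a flow that looks, near each point, like an Anosov flow or like the quotient of one by a half-turn about an orbit.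

Every closed orientable 3-manifold has a singular Anosov flow in which at most six singular orbits are not thorns. It is natural to ask whether these can be removed, and this is conjectured in \cite{source}:
\begin{quote}
\emph{Every closed and orientable 3-manifold has a V-Anosov flow.}
\end{quote}
The simplest example suggests that thorns alone give much freedom. A hyperbolic matrix $A\in SL_2(\mathbb Z)$ commutes with $-1$, so it acts on the pillowcase $T^2/\pm1$, which is a sphere. The suspension of this action is a V-Anosov flow on $S^2\times S^1$, whose thorns are the orbits of the four cone points. Every closed connected orientable 3-manifold is obtained from $S^2\times S^1$ by Dehn surgery, so one expects a positive answer if surgery along closed orbits preserves the hyperbolic structure and if the closed orbits of these suspensions are rich enough. We prove both.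

\subsection{The result}

\begin{theorem}\label{thm:main}
Let $M$ be a closed connected orientable 3-manifold and $J\subset M$ a tame link, possibly empty. Then $M$ carries a V-Anosov flow $\varphi$ such that:
\begin{enumerate}
\item $\varphi$ has exactly two thorns and no other singular orbits, and is $C^\infty$ off the thorns;
\item $(M,\varphi)=(\hat M,\hat\varphi)/\iota$, where $\hat\varphi$ is a $C^\infty$ Anosov flow on a closed 3-manifold $\hat M$ and $\iota$ is a $C^\infty$ involution commuting with $\hat\varphi$ whose fixed set consists of two closed orbits;
\item $J$ is isotopic to a union of regular closed orbits of $\varphi$.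
\end{enumerate}
\end{theorem}

Taking $J=\emptyset$ and treating the components of a disconnected manifold separately proves the conjecture. The two known results quoted above are not used.

Section~\ref{sec:linear} describes the linear flow, states the surgery result (Proposition~\ref{prop:surgery}) and deduces from it the case $M=S^3$. Section~\ref{sec:surgery} proves Proposition~\ref{prop:surgery}. The surgery has a prescribed slope: the meridian plus the push-off along the unstable direction. To reach every manifold one must therefore control how the closed orbits are knotted and linked, and also how their unstable direction twists. Section~\ref{sec:braids} shows that every framed braid occurs (Proposition~\ref{prop:braids}), and Section~\ref{sec:proof} combines this with the theorems of Lickorish--Wallace and Alexander.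

\section{The pillowcase flow and the three-sphere}\label{sec:linear}

\subsection{The linear flow}

Let $A\in SL_2(\mathbb Z)$ have positive entries. Its trace is at least $3$, so its eigenvalues are $\lambda^{\pm1}$ with $\lambda>1$. Put $\kappa=\log\lambda$. Choose an eigenvector $e_u$ for $\lambda$ in the positive quadrant, and an eigenvector $e_s$ for $\lambda^{-1}$ such that $(e_u,e_s)$ is a positively oriented basis. Write $z=(x,y)=ue_u+ve_s$. Let
\[
N_A=(T^2\times\mathbb R)/\big((z,t)\sim(Az,t-1)\big),\qquad \phi_s(z,t)=(z,t+s),\qquad \iota(z,t)=(-z,t),
\]
and let $X=\partial_t$ generate $\phi$. The fixed points of $\iota$ are the $(z,t)$ with $2z\equiv0$ mod $\mathbb Z^2$; they form the orbits of the four 2-torsion points.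

Let $\Gamma=\mathbb Z^2\rtimes\{\pm1\}$ and $Q=\mathbb R^2/\Gamma=T^2/\pm1$. This is a sphere with four \emph{cone points}, the classes of $\frac12\mathbb Z^2$ (Figure~\ref{fig:pillow}). The matrix $A$ induces a homeomorphism $f_A$ of $Q$, and $M_A=N_A/\iota$ is the mapping torus of $f_A$, with the induced flow.

\medskip\noindent\emph{Tubes.} Let $c\in T^2$ have period $P$ under $A$. Center $u,v$ at $c$ and put $\xi=\lambda^tu$, $\eta=\lambda^{-t}v$. The identification $(z,t)\sim(A^Pz,t-P)$ multiplies $u$ by $\lambda^P$ and $v$ by $\lambda^{-P}$, so it reads $(\xi,\eta,t)\sim(\xi,\eta,t-P)$. Thus $(\xi,\eta,t)$ defines a local diffeomorphism $\mathbb R^2\times\mathbb R/P\mathbb Z\to N_A$ that is injective on $\{0\}\times\mathbb R/P\mathbb Z$. For small $r_0$ it embeds the \emph{tube} $\{|\xi|,|\eta|<r_0\}\times\mathbb R/P\mathbb Z$, and there the flow is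
\begin{equation}\label{eq:linear}
\dot\xi=\kappa\xi,\qquad\dot\eta=-\kappa\eta,\qquad\dot t=1 .
\end{equation}
The involution $\iota$ maps the tube of $c$ to the tube of $-c$ by $(\xi,\eta,t)\mapsto(-\xi,-\eta,t)$.

\medskip\noindent\emph{Normal coordinates.} The 1-forms $\lambda^t\,du$ and $\lambda^{-t}\,dv$ are invariant under $(z,t)\mapsto(Az,t-1)$ and vanish on $X$. They give global linear coordinates $Z_u=\lambda^tdu(Z)$, $Z_s=\lambda^{-t}dv(Z)$ on the normal bundle $TN_A/\mathbb RX$. The time-$s$ map multiplies $Z_u$ by $e^{\kappa s}$ and $Z_s$ by $e^{-\kappa s}$, and $\iota$ multiplies both by $-1$. Differentiating $\xi=\lambda^tu$ and $\eta=\lambda^{-t}v$ gives, in a tube,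
\begin{equation}\label{eq:normal}
Z_u=d\xi-\kappa\xi\,dt,\qquad Z_s=d\eta+\kappa\eta\,dt .
\end{equation}

\subsection{Orientations, slopes and positive orbits}

We orient $Q$ by $(x,y)$, and mapping tori and $Q\times S^1$ by $(x,y,t)$. Closed orbits and closed braids are oriented by $t$. The meridian $m_K$ of such a curve $K$ runs counterclockwise in $Q$, so it has linking number $+1$ with $K$. A framing of $K$ is a nonvanishing normal vector field, and its \emph{push-off} is the parallel curve obtained by moving $K$ slightly along the field. If a framing turns $h$ times counterclockwise relative to a reference framing with push-off $\ell^0$, its push-off is $\ell^0+h\,m_K$ in the homology of the boundary of a tube about $K$.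

\emph{Dehn surgery} on $K$ with slope $\varsigma$, the class of a simple closed curve on the boundary of the tube, removes the tube and glues in a solid torus whose meridian disc has boundary $\varsigma$. The result is determined up to a homeomorphism that is the identity outside the tube.

\begin{definition}
A closed orbit $\gamma$ of $M_A$ through $[z]\in Q$ is \emph{positive} if $[z]$ is not a cone point and $A^wz\equiv z$ mod $\mathbb Z^2$, where $w$ is the period of $[z]$ under $f_A$.
\end{definition}

A positive orbit $\gamma$ lifts to two disjoint closed orbits $\gamma^+$ and $\gamma^-=\iota\gamma^+$ of $N_A$, each of period $w$. Indeed, if $A^jz\equiv\pm z$, then $w$ divides $j$, so $A^jz\equiv z$; hence $z$ has period exactly $w$, and $A^jz\equiv-z$ would force $2z\equiv0$. For small $r_0$ the tube of $\gamma^+$ is disjoint from its image under $\iota$, so it projects homeomorphically onto a tube about $\gamma$. The \emph{unstable push-off} $\ell$ of $\gamma$ is the push-off in the direction $e_u$, that is, the curve $\{(\xi_0,0)\}\times\mathbb R/w\mathbb Z$ in the tube. Positivity is what makes $\ell$ a push-off. If instead $A^wz\equiv-z$, the lift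 of $\gamma$ is one orbit of period $2w$, $\iota$ acts on its tube by $(\xi,\eta,t)\mapsto(-\xi,-\eta,t+w)$, and the curve $\{(\xi_0,0)\}\times\mathbb R/2w\mathbb Z$ projects to a curve that runs twice along $\gamma$.

\begin{proposition}\label{prop:surgery}
Let $\gamma_1,\dots,\gamma_q$ be distinct positive closed orbits of $M_A$, with meridians $m_i$ and unstable push-offs $\ell_i$, and let $M'$ be obtained from $M_A$ by Dehn surgery along them with slopes $m_i+\ell_i$. Then $M'$ carries a V-Anosov flow, $C^\infty$ off its singular set, which is the quotient of a $C^\infty$ Anosov flow on a closed 3-manifold $\hat M$ by a commuting $C^\infty$ involution. The fixed set of the involution is the union of the orbits of the 2-torsion points, the thorns are exactly the orbits of the cone points, and there are no other singular orbits. Any given finite set of closed orbits of $M_A$ disjoint from the $\gamma_i$ persists, as the same curves outside the surgery tubes, as a set of closed orbits; those that are not orbits of cone points are regular.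
\end{proposition}

The case $q=0$ is the flow on $M_A$ itself. One orbit already gives the sphere.

\begin{example}[A V-Anosov flow on $S^3$]\label{ex:S3}
Let $A=\begin{pmatrix}1&3\\3&10\end{pmatrix}$ and $z=(\frac13,\frac13)$. Then $Az=(\frac43,\frac{13}3)\equiv z$, so the orbit $\gamma$ of $[z]$ is positive of period $1$. The exterior of its tube fibers over the circle with fiber a sphere minus a disc. It is an orientable disc bundle, hence a solid torus, and its meridian is the meridian $m$ of $\gamma$. The slope $m+\ell$ meets $m$ once. Two solid tori glued so that their meridians meet once form $S^3$, so $M'=S^3$. Modulo $2$ the matrix is $\begin{pmatrix}1&1\\1&0\end{pmatrix}$, which fixes $0$ and permutes the nonzero vectors cyclically, $(1,0)\mapsto(1,1)\mapsto(0,1)\mapsto(1,0)$. So the cone points lie on two closed orbits, of periods $1$ and $3$, and Proposition~\ref{prop:surgery} gives a V-Anosov flow on $S^3$ with two thorns.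
\end{example}

In this example it did not matter how $\ell$ twists around $\gamma$. With two or more orbits it does, and Section~\ref{sec:braids} computes and controls the twisting.

\section{A surgery that preserves hyperbolicity}\label{sec:surgery}

We prove Proposition~\ref{prop:surgery} by a smooth surgery of Goodman type, done in $N_A$, equivariantly under $\iota$. One cuts along an annulus transverse to the flow and parallel to the orbit, and reglues by a Dehn twist. The difficulty is that the twist distorts tangent vectors each time an orbit crosses the annulus. We use two features of the saddle \eqref{eq:linear}. By \eqref{eq:normal}, the distortion is governed by the derivative of the twist with respect to the logarithm of the distance $\rho$ to the orbit, and the range of $\log\rho$ is as long as we please, so the distortion can be made small. On the other hand, the time between two crossings is bounded below in terms of the outer radius of the annulus alone.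

\subsection{Construction of $\hat M$}

Choose $r_0$ so that the tubes about the orbits $\gamma_i^\pm$ and about the orbits of the 2-torsion points are embedded and pairwise disjoint, and the tubes about the $\gamma_i^\pm$ miss the lifts of the given finite set of orbits. Let $P_i$ be the period of $\gamma_i^+$, and put
\[
\rho_2=r_0/2,\qquad \rho_1=\rho_2\,e^{-20\kappa\max_iP_i},\qquad \delta=\kappa^{-1}\log\tfrac43 .
\]
Let $\chi:\mathbb R\to[0,1]$ be smooth, equal to $0$ on $(-\infty,\log\rho_1]$ and to $1$ on $[\log\rho_2,\infty)$, with $0\le\chi'\le2/\log(\rho_2/\rho_1)$. Then $\kappa P_i\chi'\le\frac1{10}$ for all $i$.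

Fix $i$ and omit it from the notation. In the tube of $\gamma^+$ consider the open annulus $\mathcal A=\{(\rho,\rho,t):0<\rho<\frac34r_0\}$, with coordinates $(\rho,t)$, and the compact annulus $\mathcal A^c=\{\rho_1\le\rho\le\rho_2\}\subset\mathcal A$. The map
\[
\Phi:\mathcal A\times(-\delta,\delta)\to N_A,\qquad \Phi(\rho,t,s)=\phi_s(\rho,\rho,t)=(e^{\kappa s}\rho,\,e^{-\kappa s}\rho,\,t+s)
\]
takes values in the tube because $\frac34e^{\kappa\delta}=1$. It is injective, since $\xi\eta=\rho^2$ and $\xi/\eta=e^{2\kappa s}$, and the Jacobian of $(s,\rho)\mapsto(\xi,\eta)$ is
\begin{equation}\label{eq:jac}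
\det\begin{pmatrix}\kappa\xi&e^{\kappa s}\\-\kappa\eta&e^{-\kappa s}\end{pmatrix}=2\kappa\rho>0 .
\end{equation}
So $\Phi$ is an open embedding that carries $\partial_s$ to $X$. The twist is the diffeomorphism
\[
F:\mathcal A\to\mathcal A,\qquad F(\rho,t)=\big(\rho,\ t+P\chi(\log\rho)\big).
\]
Since $t$ is taken modulo $P$, it is the identity off $\mathcal A^c$.

Remove $\mathcal A^c$ from $N_A$ and glue in the chart $\mathcal A\times(-\delta,\delta)$, along the open subset $\mathcal O=(\mathcal A\times(-\delta,\delta))\setminus(\mathcal A^c\times0)$, by
\[
j(q,s)=\Phi(q,s)\quad(s\le0),\qquad j(q,s)=\Phi(F(q),s)\quad(s\ge0).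
\]
The two formulas agree near each point $(q,0)$ of $\mathcal O$, because $F$ is the identity near $q\notin\mathcal A^c$. Do this for every $i$, and do the same along $\iota\mathcal A$ with $\iota\Phi$ and $\iota F\iota$. Call the result $\hat M$, and let $\Sigma\subset\hat M$ be the union of the annuli $\mathcal A^c\times0$ and $\iota\mathcal A^c\times0$ in the new charts. Thus $\hat M\setminus\Sigma$ is $N_A$ with the compact annuli removed.

\smallskip\noindent\emph{Smooth.} The map $j$ is a diffeomorphism from $\mathcal O$ onto the open set $\Phi(\mathcal A\times(-\delta,\delta))\setminus\mathcal A^c$, and it carries $\partial_s$ to $X$. So $\hat M$ has a $C^\infty$ atlas and a nonvanishing $C^\infty$ vector field, again called $X$.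

\smallskip\noindent\emph{Hausdorff.} It suffices that the graph of $j$ be closed in $(\mathcal A\times(-\delta,\delta))\times(N_A\setminus\mathcal A^c)$. Let $b_n\in\mathcal O$ converge to $b$ in the chart, and let $j(b_n)$ converge to a point of $N_A\setminus\mathcal A^c$. If $b=(q,0)$ with $q\in\mathcal A^c$, a subsequence of $j(b_n)$ would converge in $N_A$ to $q$ or to $F(q)$, both in $\mathcal A^c$, which is impossible. So $b\in\mathcal O$ and the limit is $j(b)$.

\smallskip\noindent\emph{Compact.} Let $W=\{\rho_1/2\le\rho\le\frac23r_0\}\times[-\frac\delta2,\frac\delta2]$, a compact solid torus in the chart. Since $F$ preserves $\rho$, the manifold $\hat M$ is the union of the sets $W$, their counterparts for $\iota\mathcal A$, and the compact set $N_0$ obtained from $N_A$ by removing the interiors of all $\Phi(W)$ and $\iota\Phi(W)$. We write $\hat\varphi_t$ for the flow of $X$ on $\hat M$.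

\smallskip\noindent\emph{Involution.} The map $\iota$ extends smoothly by exchanging the two charts through $(q,s)\mapsto(\iota q,s)$. It preserves $X$, and its fixed set is still the union of the orbits of the 2-torsion points.

\subsection{The quotient $\hat M/\iota$ is $M'$}

The image $\Phi(W)$ is $\mathcal R\times\mathbb R/P\mathbb Z$, where $\mathcal R$ is the curvilinear rectangle in the $(\xi,\eta)$-plane parametrized by $(s,\rho)$. In $\hat M$ it is replaced by $W$, glued along the boundary by $j$. A meridian disc of $W$ is $\{t=0\}$. Follow its boundary counterclockwise in the coordinates $(s,\rho)$. Its image under $j$ projects to $\partial\mathcal R$, traversed once counterclockwise in $Q$ by \eqref{eq:jac} and the choice of $e_s$. Along the four sides the coordinate $t$ of the image changes by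
\[
+\delta\ \ (s\text{ increasing}),\qquad +P\ \ (s=\tfrac\delta2),\qquad-\delta\ \ (s\text{ decreasing}),\qquad 0\ \ (s=-\tfrac\delta2),
\]
the second because $F$ adds $P\chi(\log\rho)$ while $\rho$ increases across $[\rho_1,\rho_2]$. The total is $P$. So $\hat M$ is obtained by surgery on the core of $\mathcal R\times\mathbb R/P\mathbb Z$ with slope $\partial\mathcal R+\{\mathrm{pt}\}\times\mathbb R/P\mathbb Z$. An isotopy of the square $\{|\xi|,|\eta|<r_0\}$ with compact support moves $\mathcal R$ to a disc centered at $0$. Its product with the identity of $\mathbb R/P\mathbb Z$ moves the core to $\gamma^+$ and the slope to $m+\ell$, since $\ell$ is a curve of the form $\{\mathrm{pt}\}\times\mathbb R/P\mathbb Z$. The tube of $\gamma^+$ projects homeomorphically to the tube of $\gamma$ and the construction is equivariant, so $\hat M/\iota\cong M'$ by a homeomorphism that is the identity outside the tubes.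

\subsection{Invariant cones in the normal bundle}

Let $\psi_t$ be the action of $\hat\varphi_t$ on $\nu=T\hat M/\mathbb RX$. The coordinates $Z_u,Z_s$ are defined over $\hat M\setminus\Sigma$, and along an orbit segment of length $s$ that misses $\Sigma$ they are multiplied by $e^{\kappa s}$ and $e^{-\kappa s}$.

\smallskip\noindent\emph{One crossing.} Identify the normal space at $q\in\mathcal A$ with $T_q\mathcal A$. When an orbit crosses $\Sigma$ at $q$, a vector $Z\in T_q\mathcal A$ is replaced by $Z'=dF(Z)$. On $T\mathcal A$, \eqref{eq:normal} reads $Z_u=d\rho-\kappa\rho\,dt$, $Z_s=d\rho+\kappa\rho\,dt$, so $d\rho=\frac12(Z_u+Z_s)$. Since $F^*d\rho=d\rho$ and $F^*dt=dt+P\chi'(\log\rho)\,d\rho/\rho$, we get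
\begin{equation}\label{eq:cross}
\begin{pmatrix}Z'_u\\Z'_s\end{pmatrix}=\Big(I+\frac\varepsilon2\,\mathcal N\Big)\begin{pmatrix}Z_u\\Z_s\end{pmatrix},\qquad \mathcal N=\begin{pmatrix}-1&-1\\1&1\end{pmatrix},\qquad\varepsilon=\kappa P\chi'(\log\rho)\in[0,\tfrac1{10}].
\end{equation}
The same formula holds on $\iota\mathcal A$, because $\iota$ acts on $(Z_u,Z_s)$ by $-1$.

\smallskip\noindent\emph{Time between crossings.} After a crossing at $\xi=\eta=\rho\le\rho_2$ (up to $\iota$), $\xi$ increases and $\eta$ decreases, so the orbit does not meet $\{\xi=\eta\}$ again before it leaves the tube through $\xi=r_0$. The tubes are disjoint, so consecutive crossings are separated by time at least $\tau=\kappa^{-1}\log(r_0/\rho_2)=\kappa^{-1}\log2$. Note that $e^{-2\kappa\tau}=\frac14$.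

Over $\hat M\setminus\Sigma$ define the cones $C^u=\{|Z_s|\le\frac23|Z_u|\}$ and $C^s=\{|Z_u|\le\frac23|Z_s|\}$. They meet only in $0$.

\begin{lemma}\label{lem:cones}
Let $p$ and $\hat\varphi_tp$ lie off $\Sigma$, $t\ge0$, and let $Z\in C^u(p)$. Then
\begin{equation}\label{eq:growth}
|(\psi_tZ)_u|\ge\tfrac{11}{12}\,e^{\kappa t/2}\,|Z_u| ,
\end{equation}
and $\psi_tZ\in C^u$ if $t\ge\tau$. The same holds for $C^s$, $Z_s$ and $\psi_{-t}$.
\end{lemma}

\begin{proof}
Let $Z\ne0$ and follow the slope $\vartheta=|Z_s|/|Z_u|$. Time $s$ without crossing multiplies it by $e^{-2\kappa s}$. By \eqref{eq:cross}, a crossing changes each coordinate by at most $\frac1{20}(1+\vartheta)|Z_u|$, so it replaces $\vartheta\le\frac23$ by at most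
\[
\zeta(\vartheta)=\frac{\vartheta+\frac1{20}(1+\vartheta)}{1-\frac1{20}(1+\vartheta)}=\frac{1+21\vartheta}{19-\vartheta},
\]
an increasing function with $\zeta(\frac23)=\frac9{11}$ and $\zeta(\frac14)=\frac13$. Before the first crossing $\vartheta\le\frac23$, and after it $\vartheta\le\frac9{11}$. Before the second crossing $\vartheta\le\frac14\cdot\frac9{11}<\frac14$, and after it $\vartheta\le\frac13$. Inductively, $\vartheta<\frac14$ before and $\vartheta\le\frac13$ after each later crossing.

Let $t\ge\tau$. With no crossing the final slope is at most $\frac23\cdot\frac14$. With at least two crossings it is at most $\frac13$. With one crossing, at time $t_1$, put $\mu_1=e^{-2\kappa t_1}$ and $\mu_2=e^{-2\kappa(t-t_1)}$, so that $\mu_1,\mu_2\le1$ and $\mu_1\mu_2\le\frac14$. The final slope is at most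
\[
\zeta(\tfrac23\mu_1)\,\mu_2=\frac{\mu_2+14\mu_1\mu_2}{19-\frac23\mu_1}\le\frac{1+\frac72}{\frac{55}3}=\frac{27}{110}<\frac13 .
\]
In each case $\psi_tZ\in C^u$.

For \eqref{eq:growth}, the slope before any crossing is at most $\frac23$, so a crossing multiplies $|Z_u|$ by at least $1-\frac1{20}\cdot\frac53=\frac{11}{12}$. There are at most $1+t/\tau$ crossings in time $t$. Since $(\frac{11}{12})^2>\frac12$, we have $(\frac{11}{12})^{t/\tau}\ge2^{-t/2\tau}=e^{-\kappa t/2}$, and the free motion contributes the factor $e^{\kappa t}$.

In backward time a crossing acts by $(I+\frac\varepsilon2\mathcal N)^{-1}=I-\frac\varepsilon2\mathcal N$, as $\mathcal N^2=0$. Exchanging the two coordinates replaces $\mathcal N$ by $-\mathcal N$. So the backward motion in the coordinates $(Z_s,Z_u)$ obeys the same rules as the forward motion in the coordinates $(Z_u,Z_s)$.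
\end{proof}

The proof uses only $|\varepsilon|\le\frac1{10}$; the sign of the twist plays no role.

\subsection{The splitting of the normal bundle}

Fix a smooth norm $|\cdot|$ on $\nu$. Over $\hat M\setminus\Sigma$ it is uniformly equivalent to $\max(|Z_u|,|Z_s|)$. Indeed, $Z_u,Z_s$ are continuous linear coordinates over the compact set $N_0$, and over each compact half $W\cap\{s\le0\}$, $W\cap\{s\ge0\}$ they extend continuously as linear coordinates, by pullback under $\Phi(q,s)$ and $\Phi(F(q),s)$. For $p\in\hat M$ define the linear subspaces
\[
\nu^u(p)=\{Z\in\nu_p:\psi_{-t}Z\to0\text{ as }t\to+\infty\},\qquad\nu^s(p)=\{Z\in\nu_p:\psi_tZ\to0\text{ as }t\to+\infty\}.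
\]
Both families are invariant under $\psi$.

\begin{lemma}\label{lem:split}
The families $\nu^u,\nu^s$ are continuous line bundles, $\nu=\nu^u\oplus\nu^s$, and there is a constant $C$ such that for all $t\ge0$
\begin{equation}\label{eq:decay}
|\psi_{-t}Z|\le Ce^{-\kappa t/2}|Z|\quad(Z\in\nu^u),\qquad|\psi_tZ|\le Ce^{-\kappa t/2}|Z|\quad(Z\in\nu^s).
\end{equation}
\end{lemma}

\begin{proof}
Let $p\notin\Sigma$. The crossing times of its orbit form a discrete set. For each $T>\tau$ with $\hat\varphi_{-T}p\notin\Sigma$ choose a line $L_T\subset C^u(\hat\varphi_{-T}p)$ and put $\Lambda_T=\psi_T(L_T)$, a line in $C^u(p)$ by Lemma~\ref{lem:cones}. Let $\Lambda$ be the limit of $\Lambda_{T_n}$ along a sequence $T_n\to\infty$. Fix $t\ge0$ with $\hat\varphi_{-t}p\notin\Sigma$. For $T\ge t+\tau$ and $Z\in\Lambda_T$ we have $\psi_{-t}Z\in\psi_{T-t}(L_T)\subset C^u$, and \eqref{eq:growth} applied to $\psi_{-t}Z$ gives $|(\psi_{-t}Z)_u|\le\frac{12}{11}e^{-\kappa t/2}|Z_u|$. Both conditions are closed and $\psi_{-t}$ is continuous on $\nu_p$, so they hold for $Z\in\Lambda$. On $C^u$ the maximum norm is $|Z_u|$. Hence the first estimate in \eqref{eq:decay} holds on $\Lambda$,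 with $C$ independent of $p$, for all $t\ge 0$ outside a discrete set, and then for all $t\ge0$ by continuity.

Thus $\Lambda\subset\nu^u(p)$. Nonzero vectors of $C^s(p)$ grow in backward time by Lemma~\ref{lem:cones}, so $\nu^u(p)\ne\nu_p$, and $\nu^u(p)=\Lambda$ is a line in $C^u(p)$. With time reversed, $\nu^s(p)$ is a line in $C^s(p)$. So $\nu=\nu^u\oplus\nu^s$ off $\Sigma$, and by invariance everywhere. For $p\in\Sigma$ and $Z\in\nu^u(p)$, apply \eqref{eq:decay} to $\psi_sZ$ and let $s\to0^+$; this extends the estimate to $\Sigma$. Finally, if $p_n\to p$, any limit of the lines $\nu^u(p_n)$ satisfies \eqref{eq:decay}, hence equals $\nu^u(p)$. So $\nu^u$ is continuous, and the same two arguments apply to $\nu^s$.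
\end{proof}

\subsection{The flow $\hat\varphi$ is Anosov}

Contraction in $\nu$ ignores the component along $X$. We must lift $\nu^s$ to a line field in $T\hat M$ along which this component also decays. Choose a smooth 1-form $\alpha$ with $\alpha(X)=1$ and identify $\nu$ with $\ker\alpha$. For $Z\in\nu^s$ write $D\hat\varphi_1Z=\psi_1Z+c_1(Z)X$, where $c_1$ is continuous, linear on fibers, and $|c_1(Z)|\le C_1|Z|$. Put
\[
c_\infty(Z)=-\sum_{n\ge0}c_1(\psi_nZ).
\]
By \eqref{eq:decay} the series converges uniformly on unit vectors, so $c_\infty$ is continuous, linear on fibers, and $|c_\infty(Z)|\le C_2|Z|$. Moreover $c_\infty(\psi_1Z)=c_\infty(Z)+c_1(Z)$, and $D\hat\varphi_1X=X$, so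
\[
D\hat\varphi_1\big(Z+c_\infty(Z)X\big)=\psi_1Z+c_\infty(\psi_1Z)X .
\]
Iterating, and using that $D\hat\varphi_s$ is bounded for $0\le s\le1$, we see that the continuous line field $E^s=\{Z+c_\infty(Z)X:Z\in\nu^s\}$ is uniformly exponentially contracted by $D\hat\varphi_t$. Conversely, if $D\hat\varphi_tY\to0$, then $Y=Z+bX$ with $Z\in\nu^s$, and $(b-c_\infty(Z))X$ has images tending to $0$, which forces $b=c_\infty(Z)$. So $E^s=\{Y:D\hat\varphi_tY\to0\text{ as }t\to+\infty\}$, and this description shows that $E^s$ is invariant under all $\hat\varphi_t$. Reversing time gives $E^u$. Since $\nu=\nu^s\oplus\nu^u$, we have $T\hat M=\mathbb RX\oplus E^s\oplus E^u$, and $\hat\varphi$ is a $C^\infty$ Anosov flow.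

We recall the stable manifold theorem for such a flow. There are continuous invariant foliations $\hat{\mathcal W}^s$ and $\hat{\mathcal W}^{ss}$ with $C^1$ leaves, tangent to $\mathbb RX\oplus E^s$ and to $E^s$, with $\hat{\mathcal W}^s(p)=\bigcup_t\hat\varphi_t\hat{\mathcal W}^{ss}(p)$. Distances along leaves of $\hat{\mathcal W}^{ss}$ contract under $\hat\varphi_t$ by $Ce^{-ct}$ with uniform $C,c$. For small $\epsilon$, the points $p'$ with $d(\hat\varphi_tp,\hat\varphi_tp')\le\epsilon$ for $t\ge0$ and $d(\hat\varphi_tp,\hat\varphi_tp')\to0$ lie in one plaque of $\hat{\mathcal W}^{ss}(p)$. The same holds for $\hat{\mathcal W}^u,\hat{\mathcal W}^{uu}$ in backward time. Applying the last property at $\hat\varphi_Tp$ for large $T$ gives $\hat{\mathcal W}^{ss}(p)=\{p':d(\hat\varphi_tp,\hat\varphi_tp')\to0\}$. Since $\iota$ is uniformly continuous and commutes with the flow, it preserves all four foliations.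

\subsection{The quotient flow is V-Anosov}

Let $\varphi$ be the flow induced on $M'=\hat M/\iota$ and $S$ the image of the fixed set. Let $\hat\gamma$ be a fixed orbit, of period $P$. In its tube the flow is still \eqref{eq:linear}, and $\iota(\xi,\eta,t)=(-\xi,-\eta,t)$. We check the four conditions of Definition~\ref{def:sing}.

\smallskip\noindent\emph{Condition (i).} Give $M'$ the chart $((\xi+i\eta)^2,t)$ near the image of $\hat\gamma$, and the quotient smooth structure off $S$, where $\iota$ acts freely. The two are compatible because $z\mapsto z^2$ is a local diffeomorphism off $0$. The flow $\varphi$ is continuous, and $C^\infty$ off $S$. The quotient map $\hat M\to M'$ is smooth, hence Lipschitz for Riemannian distances.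

\smallskip\noindent\emph{Condition (iii).} The flow near $\hat\gamma$ is linear, but its foliations need not be: they depend on the whole future or past of an orbit, which may cross $\Sigma$. We straighten them by using the leaves themselves as coordinate lines.

Along $\hat\gamma$ we have $X=\partial_t$, and \eqref{eq:linear} contracts $\partial_\eta$ forward and $\partial_\xi$ backward, so $E^s=\mathbb R\partial_\eta$ and $E^u=\mathbb R\partial_\xi$ there. The slices $D_t=\{t=\mathrm{const}\}$ of the tube are transverse to $X$. The foliations $\hat{\mathcal W}^s,\hat{\mathcal W}^u$ are tangent to $X$, so they trace on $D_t$ foliations $\mathcal F^s_t,\mathcal F^u_t$ by $C^1$ curves, whose tangent lines depend continuously on the point and equal $\mathbb R\partial_\eta$, $\mathbb R\partial_\xi$ at the origin. By compactness of $\hat\gamma$ there is $r<r_0$ such that in the box $\{|\xi|,|\eta|\le r\}$ we have $|d\xi|\le\frac14|d\eta|$ along $\mathcal F^s_t$ and $|d\eta|\le\frac14|d\xi|$ along $\mathcal F^u_t$, for all $t$. Let $q\in D_t$ lie in the half box $\{|\xi|,|\eta|<r/2\}$. The local leaf of $\mathcal F^s_t$ through $q$, its component in the box, is a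 graph $\xi=h^s(\eta)$ with $|(h^s)'|\le\frac14$. On it $|\xi|\le\frac r2+\frac14\cdot\frac{3r}2<r$, so it is defined over all of $[-r,r]$ and meets $\{\eta=0\}$ in exactly one point $(\bar\xi,0)$. Exchanging the roles, the local leaf of $\mathcal F^u_t$ is a graph $\eta=h^u(\xi)$ over $[-r,r]$ and meets $\{\xi=0\}$ in exactly one point $(0,\bar\eta)$. Put $\Theta(q,t)=(\bar\xi,\bar\eta,t)$.

The map $\Theta$ is continuous because the foliations are. It is injective: two points with the same image lie on the same two graphs, and their $\xi$-coordinates are fixed points of the contraction $h^s\circ h^u$. By invariance of domain, $\Theta$ is a homeomorphism onto an open neighborhood of $\{0\}\times\mathbb R/P\mathbb Z$, and it maps $\hat\gamma$ to this circle. For $|s|\le1$ and $q$ close enough to $\hat\gamma$, the map $\hat\varphi_s$ carries the arc of $\mathcal F^s_t$ from $q$ to $(\bar\xi,0)$ to an arc of $\mathcal F^s_{t+s}$ inside the half box, from $\hat\varphi_sq$ to $(\lambda^s\bar\xi,0)$. Hence $\bar\xi(\hat\varphi_sq)=\lambda^s\bar\xi(q)$, and the unstable arcs give $\bar\eta(\hat\varphi_sq)=\lambda^{-s}\bar\eta(q)$. By subdivision these identities hold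 along every orbit segment in a small neighborhood of $\hat\gamma$. Since $\iota$ preserves the slices, the boxes, the axes and the foliations, $\Theta\iota\Theta^{-1}$ is $(\bar\xi,\bar\eta,t)\mapsto(-\bar\xi,-\bar\eta,t)$.

In the coordinates $\bar x=\lambda^{-t}\bar\xi$, $\bar y=\lambda^t\bar\eta$ the target is $\mathbb R^2\times\mathbb R$ modulo $(\bar x,\bar y,t)\sim(\lambda^P\bar x,\lambda^{-P}\bar y,t-P)$, the flow is $\partial_t$, and the plaques of $\hat{\mathcal W}^s$ and $\hat{\mathcal W}^u$ are $\bar x=\mathrm{const}$ and $\bar y=\mathrm{const}$. This is the suspension of $G$ with $\mu=\lambda^P$ and its linear foliations. Its quotient by $-1$ is the suspension of $G_1$, so the image of $\hat\gamma$ is a thorn.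

\smallskip\noindent\emph{Condition (ii).} Off the fixed set the quotient map is a covering, so $\hat{\mathcal W}^s,\hat{\mathcal W}^u$ descend to transverse nonsingular foliations of $M'\setminus S$, which are singular along $S$ by (iii). Their leaves are unions of orbits, and two transverse invariant surfaces intersect along orbits.

\smallskip\noindent\emph{Condition (iv).} If $p,p'\in M'$ lie in a common leaf of $\mathcal W^s$, they have lifts $\hat p,\hat p'$ in a common leaf of $\hat{\mathcal W}^s$. For some $s\in\mathbb R$ the points $\hat p$ and $\hat\varphi_s\hat p'$ lie on a common leaf of $\hat{\mathcal W}^{ss}$, at leafwise distance $d_{ss}$. Since the quotient map is Lipschitz, $d(\varphi_tp,\varphi_{t+s}p')\le Ce^{-ct}d_{ss}$ for $t\ge0$, with $C,c$ independent of $p,p'$. This is the uniform contraction in the form in which it holds for an Anosov flow. Reversing time gives the unstable case.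

\smallskip
The given closed orbits miss the surgery tubes, so they are unchanged, and they lie in $S$ only if they are orbits of cone points. This proves Proposition~\ref{prop:surgery}. \hfill$\square$

\section{Closed orbits realize all framed braids}\label{sec:braids}

We now choose $A$ so that periodic points can be prescribed. For integers $a\ge3$ and $R\ge1$ let
\[
H(x,y)=(x+ay,\,y),\qquad V(x,y)=(x,\,y+ax),\qquad VH=\begin{pmatrix}1&a\\a&a^2+1\end{pmatrix},\qquad A=(VH)^R .
\]
The matrix $A$ has positive entries. The point of this factorization is that each shear moves points along a family of parallel circles of $Q$, and the number of turns can be read off from one coordinate.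

\subsection{The plane $\Pi$ and the product structure}

Let $p_\infty=[(0,0)]$ and $\Pi=Q\setminus\{p_\infty\}$, an oriented plane with the smooth structure of the Riemann surface $\mathbb C/\Gamma$. We denote by $\{y\le c\}$, $\{y\ge c\}$, for $0<c<\frac12$, the images in $Q$ of the strips $|y|\le c$ and $c\le y\le1-c$. They are closed discs with the common boundary circle $y=c$, $x\in\mathbb R/\mathbb Z$, and $p_\infty$ lies in the first (Figure~\ref{fig:pillow}). The open annulus $\mathbb R/\mathbb Z\times(0,\frac14)$ embeds in $\Pi$; we call it $\{0<y<\frac14\}$, and we call $(x,y)$ its flat chart. The same notation is used with $x$ and $y$ exchanged. The square $U=(0,\frac14)^2$ lies in both annuli and contains no cone point.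

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!18] (0,1.05) rectangle (10,5);
\draw (0,0) rectangle (10,5);
\draw[dashed] (0,2.5) -- (2.5,2.5) -- (2.5,0);
\draw[thick] (0,1.05) -- (10,1.05);
\draw[dotted,thick,->] (1.2,1.5) -- (8,1.5);
\draw[dotted,thick,->] (2,2.1) -- (8,2.1);
\foreach \p in {(0.5,0.55),(1.2,1.5),(2,2.1)} \fill \p circle (2pt);
\foreach \p in {(5,0),(0,5),(5,5),(10,5)} \draw[fill=white] \p circle (2.5pt);
\foreach \p in {(0,0),(10,0)} \draw[fill=black] \p circle (3pt);
\draw[thick,->] (3,0) -- (3.6,0); \draw[thick,->] (7,0) -- (6.4,0);
\draw[thick,->>] (3,5) -- (3.6,5); \draw[thick,->>] (7,5) -- (6.4,5);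
\node[below] at (0,-0.05) {$p_\infty$}; \node[below] at (10,-0.05) {$p_\infty$};
\node at (2.1,0.4) {$U$}; \node at (6,3.6) {$\{y\ge c\}$};
\node[right] at (10,1.05) {$y=c$};
\end{tikzpicture}
\caption{The pillowcase $Q$ is the rectangle $[0,1]\times[0,\frac12]$ with the vertical sides glued by translation and each horizontal side folded at its midpoint. The cone points are $p_\infty$ and the white dots (the two upper corners are one point). A chain of three points lies in $U=(0,\frac14)^2$. The shaded region is a disc that misses $p_\infty$, and the two upper points, moving to the right along their circles, turn counterclockwise in it.}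
\label{fig:pillow}
\end{figure}

We write $H,V$ also for the induced maps of $Q$. Define an isotopy $h_s$, $0\le s\le1$, from the identity to $H$ as follows. On $\{y\le\frac14\}$ put $h_s(x,y)=(x+say,y)$; this commutes with $z\mapsto-z$ and with $x\mapsto x+1$, so it is well defined, and it fixes $p_\infty$. On the boundary of the disc $\{y\ge\frac14\}$ it is the rotation $x\mapsto x+sa/4$. Extend these rotations to rotations $\theta_s$ of the disc by coning. Then $\theta_1^{-1}H$ is the identity on the boundary, so by the Alexander trick there is an isotopy $\alpha_s$ rel boundary from the identity to $\theta_1^{-1}H$. Put $h_s=\theta_s\alpha_s$ on this disc. Exchanging $x$ and $y$ gives an isotopy $v_s$ from the identity to $V$ with $v_s(x,y)=(x,y+sax)$ on $\{x\le\frac14\}$. Performing ``$h$, then $v$'' $R$ times in succession gives an isotopy $g_t$, $0\le t\le1$, from the identity to $f_A$ that fixes $p_\infty$. Each ``$h$, then $v$'' is a \emph{stage}.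

Since $(q,1)\sim(f_Aq,0)$ in $M_A$, the map $(q,t)\mapsto(g_t(q),t)$ is an orientation-preserving homeomorphism $M_A\cong Q\times S^1$. It carries the orbits of a finite $f_A$-invariant set $C\subset\Pi$ to the closed braid traced by $g_t(C)$ in $\Pi\times S^1$. Suppose the points of $C$ stay in the open annuli where the isotopies are linear. Then $g_t$ is affine near $c\in C$ in the flat chart, so the unstable push-off becomes the push-off in the direction $dg_t(e_u)$ at $g_t(c)$.

\subsection{Framed braids}

A \emph{framed configuration} is a set of $n$ points of $\Pi$ with a nonzero tangent vector, its frame, at each point. An \emph{increasing chain} is a configuration $z_1,\dots,z_n$ in $U$ in which both coordinates increase strictly; $z_r$ has \emph{rank} $r$. Let $\mathcal D$ be the set of increasing chains with frames in the closed positive quadrant. It is convex, hence contractible, and serves as base point. Homotopy classes of paths of framed configurations from $\mathcal D$ to $\mathcal D$, concatenated from left to right, form the \emph{framed braid group} $FB_n$.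

Fix a trivialization of $T\Pi$ that is the coordinate frame on $U$; it exists and is unique up to homotopy because $\Pi$ and the closure of $U$ in $\Pi$ are contractible. Frames become nonzero vectors of $\mathbb R^2$, so $FB_n=\mathbb Z^n\rtimes B_n$. Here $B_n$ is the braid group of the plane $\Pi$, realized with constant frames; braids can be compressed into the disc $U$. Let $\tau_r$ be one counterclockwise turn of the frame at rank $r$. The element $(\prod_i\tau_i^{n_i})\beta$ is the one with underlying braid $\beta$ in which the frame of the strand that starts at rank $i$ winds $n_i$ times. So $\beta\tau_{r'}=\tau_r\beta$ if the strand of $\beta$ that starts at rank $r$ ends at rank $r'$, and pure braids commute with all $\tau_r$.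

We use the following standard facts. The group $B_n$ is generated by $\sigma_1,\dots,\sigma_{n-1}$, where $\sigma_r$ is the counterclockwise half-turn of two close points of ranks $r,r+1$ about their midpoint. The \emph{full twist} $\Delta^2_{[r,n]}$, obtained by rotating once counterclockwise a thin disc around the polygonal arc $z_rz_{r+1}\cdots z_n$, is a pure braid, equals $(\sigma_r\cdots\sigma_{n-1})^{n-r+1}$, and is central in the subgroup generated by $\sigma_r,\dots,\sigma_{n-1}$. Finally,
\begin{equation}\label{eq:twist}
\Delta^2_{[r,n]}=\omega_r\,\Delta^2_{[r+1,n]}\quad(r<n),\qquad\omega_r=\sigma_r\cdots\sigma_{n-1}\sigma_{n-1}\cdots\sigma_r,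
\end{equation}
where $\omega_r$ is the pure braid in which strand $r$ encircles strands $r+1,\dots,n$, and $\Delta^2_{[n,n]}=1$. Put
\[
T_r=\Delta^2_{[r,n]}\,\tau_r\cdots\tau_n\qquad(1\le r\le n).
\]
The $T_r$ commute with one another, and we write $T^{\mathbf e}=\prod_rT_r^{e_r}$ for $\mathbf e\in\mathbb Z^n$.

\begin{lemma}\label{lem:turn}
Start at an increasing chain. Let the points of ranks $r,\dots,n$ each make one full turn in the $+x$ direction along their circles $y=\mathrm{const}$, with frames in the positive quadrant of the flat chart, while the other points rest. This motion represents $T_r$. The same motion in the $+y$ direction along the circles $x=\mathrm{const}$ represents $T_r^{-1}$.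
\end{lemma}

\begin{proof}
Choose $c>0$ with $y_{r-1}<c<y_r$ (or $c<y_1$ if $r=1$) and let $E=\{y\ge c\}\subset\Pi$. Parametrize $E$ by a round disc so that the circles $y=\mathrm{const}\in[c,\frac14]$ are concentric. The motion is then a full rotation of $E$. It is counterclockwise, because $E$ lies to the left of its boundary oriented by $+x$.

\emph{The braid.} The braid obtained by rotating $E$ does not depend on the parametrization: orientation-preserving homeomorphisms of the disc form a path-connected group, and a path of parametrizations gives a homotopy of loops with fixed base configuration. The disc $E$ contains the arc $z_r\cdots z_n$, which lies in the convex set $U\cap\{y>c\}$, and no other point of the chain. Let $E'\subset\operatorname{int}E$ be a thin disc around the arc. The region between $\partial E'$ and $\partial E$ is an annulus, so some parametrization of $E$ makes $E'$ a concentric subdisc. Hence the braid is $\Delta^2_{[r,n]}$.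

\emph{The frames.} The positive quadrant is convex, so we may take the frames to be $\partial_x$. Each moving frame is then the tangent of a simple closed curve in the plane $\Pi$ traversed counterclockwise, and it winds $+1$ times by Hopf's Umlaufsatz. So the motion is $T_r$.

For the vertical motion use the disc $\{x\ge c\}$ and the frames $\partial_y$. This disc lies to the right of its boundary oriented by $+y$, so the rotation is clockwise, the braid is $\Delta^{-2}_{[r,n]}$ and each moving frame winds $-1$ times.
\end{proof}

\begin{example}[Fixed points of $VH$]\label{ex:fixed}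
Let $R=1$ and $z=(l/a,k/a)$ with integers $1\le k,l<a/4$. Then $Hz=z+(k,0)$ and $Vz=z+(0,l)$, so $z$ is fixed by $VH$ modulo $\mathbb Z^2$ and its orbit is positive. Under $h_s$ the point makes $k$ horizontal turns and under $v_s$ it makes $l$ vertical turns, so by Lemma~\ref{lem:turn} it traces $T_1^{k-l}=\tau_1^{k-l}\in FB_1$. The orbit is isotopic to $\{z\}\times S^1$, and the unstable direction turns $k-l$ times. For $a=9$, $z=(\frac29,\frac19)$, it turns $-1$ times. Every integer occurs when $a$ is large: horizontal and vertical turns have opposite signs, and this is the source of inverses below.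
\end{example}

\subsection{Periodic points with a prescribed itinerary}

Fixed points of $VH$ only produce the braids $T^{\mathbf e}$. To produce crossings $\sigma_r$, points must change rank from one stage to the next. We prescribe, for each stage $0\le j<R$,
\begin{itemize}
\item a permutation $s_j$ of $\{1,\dots,n\}$, equal to the identity or to a transposition $(r\ \,r{+}1)$;
\item strictly increasing functions $\mathcal K^j,\mathcal L^j:\{1,\dots,n\}\to\{1,\dots,N\}$.
\end{itemize}
Put $\mathrm{rk}_0=\mathrm{id}$, $\mathrm{rk}_{j+1}=s_j\,\mathrm{rk}_j$, $\pi=\mathrm{rk}_R$, and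
\[
k_i^j=\mathcal K^j(\mathrm{rk}_j(i)),\qquad l_i^j=\mathcal L^j(\mathrm{rk}_{j+1}(i)).
\]
The intention is that point $i$ has rank $\mathrm{rk}_j(i)$ at the start of stage $j$, makes $k^j_i$ horizontal turns and then $l_i^j$ vertical turns. In Example~\ref{ex:fixed} the equations were $ay=k$, $ax=l$. In general they acquire small correction terms, and for large $a$ the numbers of turns still dictate the order of the coordinates.

\begin{lemma}\label{lem:periodic}
If $a\ge8N+2$, there are points $z_i^j=(x_i^j,y_i^j)\in U$, $1\le i\le n$, $0\le j\le R$, such that for each $j$ the $z_i^j$ form an increasing chain in which $z^j_i$ has rank $\mathrm{rk}_j(i)$, $z_i^R=z^0_{\pi(i)}$, and for $0\le j<R$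
\begin{equation}\label{eq:itin}
Hz_i^j=(x_i^{j+1},y_i^j)+(k_i^j,0),\qquad V(x_i^{j+1},y_i^j)=z_i^{j+1}+(0,l_i^j).
\end{equation}
The set $C=\{[z_i^0]\}$ has $n$ points, $f_A$ acts on it by $\pi$, and all its orbits are positive.
\end{lemma}

\begin{proof}
The conditions \eqref{eq:itin} are the linear system
\[
a\,y_i^j=k_i^j-x_i^j+x_i^{j+1},\qquad a\,x_i^{j+1}=l_i^j+y_i^{j+1}-y_i^j\qquad(0\le j<R).
\]
Take as unknowns $y_i^j$ and $x_i^{j+1}$ for $0\le j<R$, and set $x_i^0=x^R_{\pi^{-1}(i)}$, $y_i^R=y^0_{\pi(i)}$, which is the condition $z_i^R=z^0_{\pi(i)}$. Each unknown stands on the left of exactly one equation, so the system has the form $a\mathbf z=\mathbf d+\mathcal B\mathbf z$ with $\|\mathcal B\|_\infty\le2$ and $\|\mathbf d\|_\infty\le N$. As $a>2$ it has a unique solution. From $a\|\mathbf z\|_\infty\le N+2\|\mathbf z\|_\infty$ we get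
\[
\|\mathbf z\|_\infty\le\frac N{a-2}\le\frac18,\qquad\|a\mathbf z-\mathbf d\|_\infty\le\frac{2N}{a-2}\le\frac14 .
\]
So $ay_i^j$ is within $\frac14$ of the integer $k_i^j\ge1$, and $ax_i^{j+1}$ is within $\frac14$ of the integer $l_i^j\ge1$. All unknowns therefore lie in $(0,\frac14)$. Since $\mathcal K^j,\mathcal L^j$ are strictly increasing, for $0\le j<R$ the $y_i^j$ are strictly ordered by $\mathrm{rk}_j(i)$ and the $x_i^{j+1}$ by $\mathrm{rk}_{j+1}(i)$. At the ends, $x_i^0$ is ordered by $\mathrm{rk}_R(\pi^{-1}(i))=i$, and $y_i^R$ by $\mathrm{rk}_0(\pi(i))=\mathrm{rk}_R(i)$. This gives the chains.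

As $H$ and $V$ preserve $\mathbb Z^2$, \eqref{eq:itin} gives $Az_i^0\equiv z_i^R=z^0_{\pi(i)}$. Since $U$ embeds in $Q$ and contains no cone point, $C$ has $n$ points, the period $w$ of $[z_i^0]$ is the length of the cycle of $i$ under $\pi$, and $A^wz_i^0\equiv z_i^0$.
\end{proof}

During the $h$-part of stage $j$, point $i$ moves at height $y_i^j$ from $z_i^j$ to $(x_i^{j+1},y_i^j)\in U$; during the $v$-part it moves at abscissa $x_i^{j+1}$ to $z_i^{j+1}$. So it stays in the open annuli where the isotopies are linear. The frame $dg_t(e_u)$ is the image of $e_u$ under a product of invertible matrices with nonnegative entries, so it stays in the positive quadrant of the flat chart. Each stage is thus a path from $\mathcal D$ to $\mathcal D$.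

For a strictly increasing $\mathcal K:\{1,\dots,n\}\to\mathbb Z_{\ge1}$ define the \emph{gap vector} $\mathbf e$ by $e_1=\mathcal K(1)$ and $e_r=\mathcal K(r)-\mathcal K(r-1)$ for $r\ge2$. Every vector with integer components $\ge1$ is a gap vector.

\begin{lemma}\label{lem:stage}
Let $\mathbf e,\mathbf e'$ be the gap vectors of $\mathcal K^j,\mathcal L^j$. Stage $j$ represents $T^{\mathbf e}T^{-\mathbf e'}$ if $s_j=\mathrm{id}$, and $T^{\mathbf e}\sigma_rT^{-\mathbf e'}$ if $s_j=(r\ \,r{+}1)$.
\end{lemma}

\begin{proof}
Omit the index $j$ and write a prime for $j+1$.

\emph{Separating turns from straight motions.} In the $h$-part the points keep distinct heights. The configurations with these heights form a torus $(\mathbb R/\mathbb Z)^n$, and the admissible frames form a convex set. So the motion is determined, up to homotopy rel endpoints, by the total displacements $k_i+x_i'-x_i$. It is homotopic to $k_i$ full turns of each point at the initial chain, followed by the straight motion in $U$ from $(x_i,y_i)$ to $(x'_i,y_i)$. The point of rank $r'$ makes $\mathcal K(r')=e_1+\dots+e_{r'}$ turns. The same displacements result if, for each $r$, the points of rank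 $\ge r$ turn together $e_r$ times. By Lemma~\ref{lem:turn} the turns represent $T^{\mathbf e}$. In the $v$-part the points keep distinct abscissas $x_i'$, and the motion is homotopic to the straight motion in $U$ from $(x_i',y_i)$ to $(x_i',y_i')$ followed by $l_i$ full turns at the final chain, where the point of rank $r'$ turns $\mathcal L(r')$ times. These turns represent $T^{-\mathbf e'}$.

\emph{The straight part} $(x_i,y_i)\to(x_i',y_i)\to(x_i',y_i')$ takes place in $U$ with frames in the positive quadrant, so the frames do not wind. If $s=\mathrm{id}$, all four families of coordinates have the same order, and the motion stays in $\mathcal D$. Let $s=(r\ \,r{+}1)$, let $i,i'$ be the points of initial ranks $r,r+1$, and put $w=z_{i'}-z_i=(w_x,w_y)$. Let $\mathcal C\subset U^n$ be the convex set of labeled configurations in which every pair other than $\{i,i'\}$ has, in both coordinates, the order of the initial chain. The transposition does not change the order of these pairs, so the motion stays in $\mathcal C$. Its first leg lies in $\mathcal C\cap\{w_y>0\}$ and leads from $\{w_x>0,w_y>0\}$ to $\{w_x<0,w_y>0\}$. Its second leg lies in $\mathcal C\cap\{w_x<0\}$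 and ends in $\{w_x<0,w_y<0\}$. The half-turn that defines $\sigma_r$, with $w$ rotating from the direction $(1,1)$ through $(-1,1)$ to $(-1,-1)$, has the same description. All these sets are convex and contain no collision, so the straight-line homotopy between the two paths is a homotopy of paths of configurations from increasing chains to increasing chains. Hence the straight part is $\sigma_r$.
\end{proof}

\subsection{The stages generate the framed braid group}

The dynamics only concatenates stages; it does not invert them. So we need generation as a monoid.

\begin{lemma}\label{lem:monoid}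
Let $\mathcal M\subset FB_n$ be the monoid generated by the elements $T^{\mathbf e}T^{-\mathbf e'}$ and $T^{\mathbf e}\sigma_rT^{-\mathbf e'}$, where $\mathbf e,\mathbf e'$ have integer components $\ge1$. Then $\mathcal M=FB_n$.
\end{lemma}

\begin{proof}
Every vector of $\mathbb Z^n$ is a difference $\mathbf e-\mathbf e'$, so $\mathcal M$ contains all $T^{\mathbf e}$, $\mathbf e\in\mathbb Z^n$. Multiplying $T^{\mathbf e}\sigma_rT^{-\mathbf e'}$ on the left by $T^{-\mathbf e}$ and on the right by $T^{\mathbf e'}$ gives $\sigma_r\in\mathcal M$. Also $\tau_n^b=T_n^b\in\mathcal M$ for all $b\in\mathbb Z$.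

Let $r<n$. By \eqref{eq:twist}, $T_rT_{r+1}^{-1}=\omega_r\tau_r$, so $(\omega_r\tau_r)^{-1}\in\mathcal M$. In $\sigma_r\cdots\sigma_{n-1}$ the strand that starts at rank $r$ ends at rank $n$, so
\[
\sigma_r\cdots\sigma_{n-1}\,\tau_n^b\,\sigma_{n-1}\cdots\sigma_r=\tau_r^b\,\omega_r\in\mathcal M .
\]
Since $\omega_r$ is pure, $(\tau_r^b\omega_r)(\omega_r\tau_r)^{-1}=\tau_r^{b-1}$. So $\mathcal M$ contains all powers of all $\tau_r$, and then $\Delta^{-2}_{[1,n]}=T_1^{-1}\tau_1\cdots\tau_n$. Write the word $(\sigma_1\cdots\sigma_{n-1})^n$ as $w'\sigma_rw''$ with positive words $w',w''$. As $\Delta^2_{[1,n]}$ is central, conjugation by $w'$ gives $\Delta^2_{[1,n]}=\sigma_rw''w'$. Hence $\sigma_r^{-1}=w''w'\Delta^{-2}_{[1,n]}\in\mathcal M$. So $\mathcal M$ contains the generators $\sigma_r,\tau_r$ of $FB_n$ and their inverses.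
\end{proof}

For $\beta\in B_n$, represented by a loop of configurations in $U$, the \emph{closure} of $\beta$ is the link traced in $U\times S^1$. Its components correspond to the cycles of the permutation of $\beta$. For a component $K$ let $\ell^0_K$ be the push-off in a constant direction of $U$.

\begin{proposition}\label{prop:braids}
Let $\beta\in B_n$, $n\ge1$, and let an integer $h_K$ be assigned to each component $K$ of its closure. Then there are $A=(VH)^R$, with $a$ odd and $3\nmid R$, and a finite set of positive closed orbits of $M_A\cong Q\times S^1$ that is isotopic in $\Pi\times S^1$ to the closure of $\beta$. Under this isotopy the unstable push-off of the component $K$ is $\ell_K=\ell^0_K+h_Km_K$.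
\end{proposition}

\begin{proof}
Choose integers $n_i$ with $\sum_{i\in K}n_i=h_K$ for each cycle $K$. By Lemma~\ref{lem:monoid}, $(\prod_i\tau_i^{n_i})\beta$ is a product of generators of $\mathcal M$. Append trivial factors $T^{\mathbf e}T^{-\mathbf e}$ so that the number $R$ of factors satisfies $R\ge1$ and $3\nmid R$. Each factor determines data $s_j,\mathcal K^j,\mathcal L^j$. Let $N$ be the largest value of these functions and take $a$ odd with $a\ge8N+2$. Let $C$ be given by Lemma~\ref{lem:periodic}. The path $(g_t(C),dg_t(e_u))$ closes up, the final frames $\lambda e_u$ being positive multiples of the initial ones, and by Lemma~\ref{lem:stage} it represents $(\prod_i\tau_i^{n_i})\beta$. As $\mathcal D$ is contractible, it is freely homotopic, through loops of framed configurations, to the loop in $U$ that performs $\beta$ with the frame of strand $i$ winding $n_i$ times. Such a homotopy, approximated by a smooth one, is an isotopy of framed links in $\Pi\times S^1$, and it extends to an ambient isotopy. Along $K$ the frame winds $h_K$ times relative to the constant frame.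
\end{proof}

The conditions on $a$ and $R$ serve only to count thorns. For $a$ odd, $VH$ is congruent modulo $2$ to the matrix of order $3$ in Example~\ref{ex:S3}. For $3\nmid R$ the matrix $A$ therefore fixes $0$ and permutes the other three 2-torsion points cyclically. So the 2-torsion points lie on exactly two closed orbits of $N_A$, and the cone points on exactly two closed orbits of $M_A$. If $a$ is even or $3\mid R$, then $A\equiv I$ modulo $2$ and there are four.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We use three classical facts. For a knot $K\subset S^3$, integral surgery with coefficient $p$ is surgery along the push-off that has linking number $p$ with $K$; this does not depend on the orientation of $K$. By the theorem of Lickorish and Wallace, every closed connected oriented 3-manifold is obtained by integral surgery on a link in $S^3$; this is where orientability of $M$ enters. By Alexander's theorem, every oriented link in $S^3$ is isotopic to the closure of a braid in the standard solid torus $D^2\times S^1\subset S^3$, in whose complement the curves $\mathrm{pt}\times S^1\subset\partial D^2\times S^1$ bound discs. Finally,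 a homeomorphism between smooth closed 3-manifolds is isotopic to a diffeomorphism.

\smallskip\noindent\emph{The link.} Orient $M$ and present it as surgery on a link $L\subset S^3$ with coefficients $p_K$, $K\subset L$; here $L$ may be empty. Since $J$ is tame, it can be isotoped off the cores of the surgery tori and then radially off the tori themselves, so $L\cup J$ is a link in $S^3$. Orient it arbitrarily and present it as the closure of a braid $\beta$ on $n'$ strands, with $n'=0$ if $L\cup J=\emptyset$.

\smallskip\noindent\emph{From $S^2\times S^1$ to $S^3$.} We add one strand, on which surgery produces $S^3$. Let $n=n'+1$ and let $1\oplus\beta\in B_n$ be the braid whose strand of rank $1$ rests at $q_0\in U$ while the strands of ranks $2,\dots,n$ perform $\beta$ in a closed disc $D'\subset U\setminus\{q_0\}$, a box containing the points of these ranks. Let $K_0=\{q_0\}\times S^1$, and let $D\supset D'$ be the complement in $Q$ of a small open disc about $q_0$. Surgery on $Q\times S^1$ along $K_0$ with slope $\ell^0_{K_0}=\mathrm{pt}\times S^1$ glues to $D\times S^1$ a solid torus with meridian $\mathrm{pt}\times S^1$. An orientation-preserving product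 identification $D\times S^1\cong D^2\times S^1$ matches this meridian with that of the complementary solid torus in $S^3$, so it extends to a homeomorphism of the surgered manifold with $S^3$. As $D'$ is a subdisc of $D$, the closure of $\beta$ in $D'\times S^1$ becomes a link isotopic to $L\cup J$, and we identify the two.

\smallskip\noindent\emph{The framings.} For a component $K$ of $L\cup J$ let $b_K$ be the linking number of $K$ and $\ell^0_K$ in $S^3$. Since $m_K$ has linking number $+1$ with $K$, the slope $\ell_K^0+b\,m_K$ has coefficient $b_K+b$. Apply Proposition~\ref{prop:braids} to $1\oplus\beta$ with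
\[
h_{K_0}=-1,\qquad h_K=p_K-b_K-1\ \ (K\subset L),\qquad h_K\text{ arbitrary}\ \ (K\subset J).
\]
Apply Proposition~\ref{prop:surgery} to the orbits that correspond to $K_0$ and to the components of $L$, and let the orbits that correspond to $J$ persist. The slopes are
\[
m_{K_0}+\ell_{K_0}=\ell^0_{K_0},\qquad m_K+\ell_K=\ell^0_K+(h_K+1)m_K=\ell^0_K+(p_K-b_K)m_K .
\]
The first produces $S^3$ as above, and the others are the surgery on $L$ with coefficients $p_K$. So there is a homeomorphism $M'\cong M$ that carries the persisting orbits to a link isotopic to $J$.

\smallskip\noindent\emph{Conclusion.} Replace this homeomorphism by an isotopic diffeomorphism and transport the flow to $M$. By Proposition~\ref{prop:surgery} the flow is V-Anosov, $C^\infty$ off its singular set, and the quotient of a $C^\infty$ Anosov flow by a commuting $C^\infty$ involution. Since $a$ is odd and $3\nmid R$, the fixed set of the involution consists of two closed orbits, and their images are the two thorns. The orbits isotopic to $J$ are positive, so they are not orbits of cone points and are regular. \hfill$\square$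

\begin{example}[Surgery on the unknot]
Let $L=K$ be the unknot with coefficient $p$, the closure of the trivial braid on one strand, and $J=\emptyset$. Then $n=2$ and $b_K=0$, because $\ell^0_K$ bounds a disc disjoint from $K$, made of an annulus $\mathrm{arc}\times S^1\subset D\times S^1$ and a meridian disc of the new solid torus. The framed braid to be realized is $\tau_1^{-1}\tau_2^{\,p-1}$. Since $T_1=\sigma_1^2\tau_1\tau_2$ and $T_2=\tau_2$, it equals $\sigma_1^2\,T_1^{-1}T_2^{\,p}$. The braid $\sigma_1^2$ commutes with $T_1$ and $T_2$, so
\[
(T^{\mathbf e}\sigma_1T^{-\mathbf e'})(T^{\mathbf e'}\sigma_1T^{-\mathbf e''})=\sigma_1^2\,T^{\mathbf e-\mathbf e''},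
\]
and we choose $\mathbf e-\mathbf e''=(-1,p)$. Two stages suffice: the manifold is obtained from $M_A$, $A=(VH)^2$, by surgery along the orbits of two fixed points of $A$, and the two exchanges of rank cancel the clasp $\sigma_1^{-2}$ that comes with the framing $-1$ of $K_0$.
\end{example}

\begin{thebibliography}{9}
\bibitem{source} \emph{Geodesic flows on hyperbolic orbifolds, and universal orbifolds}, \texttt{http://msp.org/pjm/1997/177-1/pjm-v177-n1-p08-p.pdf}.
\end{thebibliography}
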